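\title{Solutions of the periodic dressing chain of odd period are meromorphic}

\begin{abstract}
The periodic dressing chain of period $N$ is the system $(f_i+f_{i+1})'=f_i^2-f_{i+1}^2+\alpha_i$ with indices modulo $N$; for $N=3$ and $\sum\alpha_i=-2$ it is equivalent to the fourth Painlev\'e equation. We prove that for odd $N$ every local solution extends to meromorphic functions on $\mathbb C$. The proof writes the solution as a quotient of entire functions by means of a Birkhoff factorization of two-sided matrix Laurent series whose negative coefficients may grow like $(k!)^{1/2}$. We also bound the growth of the solutions, classify the residues at their poles, and show by examples that the period has to be odd.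
\end{abstract}

\section{The dressing chain}\label{sec:intro}

Let $N$ be a positive integer and let $\alpha_1,\dots,\alpha_N$ be complex constants. The \emph{periodic dressing chain} of period $N$ is the system
\begin{equation}\label{eq:chain}
(f_i+f_{i+1})'=f_i^2-f_{i+1}^2+\alpha_i,\qquad i=1,\dots,N,
\end{equation}
for functions $f_1,\dots,f_N$ of a complex variable $z$, with indices taken modulo $N$. A \emph{solution} is an $N$-tuple of functions that are analytic near some point of $\mathbb C$ and satisfy \eqref{eq:chain} there. Put $\alpha=\alpha_1+\dots+\alpha_N$. Summing the equations gives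
\begin{equation}\label{eq:sum}
f_1+\dots+f_N=\tfrac{\alpha}{2}z+c
\end{equation}
for a constant $c$.

The system describes a closed chain of Schr\"odinger operators. Let $\partial=d/dz$, $A_i=-\partial+f_i$, $A_i^+=\partial+f_i$, and
\[
L_i=A_i^+A_i=-\partial^2+u_i,\qquad u_i=f_i^2+f_i'.
\]
Since $A_iA_i^+=-\partial^2+f_i^2-f_i'$, the $i$-th equation of \eqref{eq:chain}, written as $f_{i+1}^2+f_{i+1}'=f_i^2-f_i'+\alpha_i$, says that $L_{i+1}=A_iA_i^++\alpha_i$: each operator arises from the previous one by exchanging the factors and adding a constant. Consequently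
\begin{equation}\label{eq:intertwine}
A_iL_i=(L_{i+1}-\alpha_i)A_i ,
\end{equation}
and the operator $A=A_N\cdots A_1$ of order $N$ satisfies $[L_1,A]=\alpha A$. For $N=1$ we have $f_1=\frac\alpha2z+c$; if $\alpha\ne0$, then $L_1$ is a harmonic oscillator and $A$ is its ladder operator. For even $N$ the relation can be empty. If all $\alpha_i$ vanish, then $f_i=(-1)^ih$ solves \eqref{eq:chain} for every analytic function $h$; in this case $A_2A_1=-L_1$, and $A$ is, up to sign, a power of $L_1$. An operator of odd order is never a polynomial in $L_1$, and for odd $N$ the system is determined: the telescoping identity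
\begin{equation}\label{eq:normal}
f_i=\tfrac12\sum_{k=0}^{N-1}(-1)^k(f_{i+k}+f_{i+k+1})\qquad(N\text{ odd})
\end{equation}
turns \eqref{eq:chain} into a system $f'=\Xi(f)$ with a quadratic polynomial vector field $\Xi$ on $\mathbb C^N$, so that a solution near $z_0$ is determined by $f(z_0)$.

The first nontrivial odd case is $N=3$. Let $\alpha=-2$ and translate $z$ so that $c=0$. Put $w=f_2+f_3=-(z+f_1)$ and $v=f_2-f_3$. The sum of the three equations holds by \eqref{eq:sum}; the second equation, and the first minus the third, read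
\[
w'=wv+\alpha_2,\qquad v'=2(z+w)^2-\tfrac12(w^2+v^2)+\alpha_1-\alpha_3 .
\]
Substituting these into $2ww''=2w'\,wv+2w^2v'$, with $wv=w'-\alpha_2$, gives the fourth Painlev\'e equation (PIV)
\[
2ww''=w'^2+3w^4+8zw^3+4(z^2-a)w^2+2b,\qquad a=\tfrac12(\alpha_3-\alpha_1),\quad b=-\tfrac12\alpha_2^2 ,
\]
and for $w\not\equiv0$ the computation is reversed by defining $v=(w'-\alpha_2)/w$. Accordingly, the chains of odd period are regarded as the higher analogues of PIV, the PIV hierarchy. The following conjecture is posed in \cite{MF}: \emph{all solutions of the dressing chain of odd period are meromorphic in the whole complex plane.}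

A quadratic vector field does not have this property in general: $y'=yv$, $v'=2v^2$ has the solution $v=(1-2z)^{-1}$, $y=(1-2z)^{-1/2}$. In favor of the conjecture, the balance of leading terms at a pole forces, for odd $N$, simple poles with integer residues (Section~\ref{sec:poles}). But this computation presupposes a Laurent expansion, and it does not exclude branch points, essential singularities or natural boundaries. We prove that none of these occurs.

\begin{theorem}\label{thm:main}
Let $N$ be odd and $\alpha_1,\dots,\alpha_N\in\mathbb C$. Every local analytic solution $(f_1,\dots,f_N)$ of \eqref{eq:chain} extends componentwise to meromorphic functions on $\mathbb C$.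
\end{theorem}

In the next two theorems $f_i$ denotes the extension. The size of a meromorphic function $f$ on $\mathbb C$ is measured by its Nevanlinna characteristic
\[
T(r,f)=\frac1{2\pi}\int_0^{2\pi}\log^+|f(re^{i\phi})|\,d\phi+\int_0^r\frac{n(t)-n(0)}{t}\,dt+n(0)\log r ,
\]
where $n(t)$ is the number of poles of $f$ in $|z|\le t$, counted with multiplicity.

\begin{theorem}[Growth]\label{thm:growth}
Let $N$ be odd. For every solution there is an entire function $\tau\not\equiv0$ such that all $\tau f_i$ are entire, and $\tau$ and the $\tau f_i$ are $O(e^{C|z|^4})$ as $|z|\to\infty$ for some $C$; if $\alpha=0$, they are $O(e^{C|z|^2})$. Hence $T(r,f_i)=O(r^4)$ in general and $T(r,f_i)=O(r^2)$ if $\alpha=0$. For $\alpha=0$ the exponent $2$ is sharp for every odd $N\ge3$: there are solutions with $T(r,f_i)\ge c\,r^2$ for large $r$, where $c>0$.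
\end{theorem}

We do not claim that the exponent $4$ is sharp.

To describe the poles, call a cyclic sequence $n_1,\dots,n_N,n_{N+1}=n_1$ of nonnegative integers an \emph{admissible path} if every step $n_{i+1}-n_i$ equals $+1$, $-1$ or $0$, and a step $0$ occurs only at height $n_i=0$. Its \emph{residue vector} $(r_1,\dots,r_N)$ is given by
\begin{equation}\label{eq:rule}
r_i=n_i+1\ \text{ for a step up},\qquad r_i=-n_i\ \text{ for a step down},\qquad r_i=0\ \text{ for a step }0 .
\end{equation}

\begin{theorem}[Poles]\label{thm:poles}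
Let $N=2g+1$. All poles of the $f_i$ are simple, and their residues are integers of absolute value at most $g$. A vector $(r_1,\dots,r_N)$ is the vector of residues of some solution at some point, for some constants $\alpha_i$, if and only if it is the residue vector of an admissible path. Each of these vectors, in particular $(1,\dots,g,-g,\dots,-1,0)$, occurs for every prescribed value of $\alpha$.
\end{theorem}

\begin{theorem}[Even period]\label{thm:even}
For every even $N$ there are constants $\alpha_i$ and a solution of \eqref{eq:chain} that does not extend to meromorphic functions on $\mathbb C$. For every even $N\ge4$ there are such examples with $\alpha\ne0$.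
\end{theorem}

Section~\ref{sec:lax} reduces Theorem~\ref{thm:main}, heuristically, to a linear factorization problem in which $z$ enters only through an exponential, and solves this problem by hand in one example. Sections~\ref{sec:formal}--\ref{sec:local} set the problem up rigorously and solve it for small $z$. Section~\ref{sec:global} continues the solution to all $z$ by Cramer's rule and proves Theorems~\ref{thm:main} and~\ref{thm:growth}. Sections~\ref{sec:poles} and~\ref{sec:even} prove Theorems~\ref{thm:poles} and~\ref{thm:even}.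

\section{The Lax pair and the factorization problem}\label{sec:lax}

For $N=1$ the solutions are polynomials, and Theorems~\ref{thm:main} and~\ref{thm:growth} hold with $\tau=1$. Through Section~\ref{sec:global} we therefore let $N\ge3$ be odd, and we fix a solution. The system is autonomous, so we may assume that the solution is given near $z=0$.

Let $P$ be the cyclic permutation matrix with entries $P_{i,i+1}=1$ (indices modulo $N$) and all other entries zero. Let $\lambda$ be an auxiliary variable, $\vartheta=\lambda\partial_\lambda$, and $\beta=-\alpha/N$. Choose $\varepsilon_1,\dots,\varepsilon_N$ with $\varepsilon_i-\varepsilon_{i+1}=\alpha_i+\beta$ for all $i$ modulo $N$; this is possible because $\sum_i(\alpha_i+\beta)=0$.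

\subsection*{The Lax pair}
Consider functions $\psi_i(z,\lambda)$, periodic in $i$, with
\[
\lambda\psi_{i+1}=A_i\psi_i,\qquad \beta\vartheta\psi_i=(L_i+\varepsilon_i)\psi_i .
\]
The two sets of equations fit together: \eqref{eq:intertwine} gives $A_i(L_i+\varepsilon_i)=(L_{i+1}+\varepsilon_{i+1}+\beta)A_i$, and the extra $\beta$ is produced on the other side by $\beta\vartheta(\lambda\psi_{i+1})=\lambda(\beta\vartheta+\beta)\psi_{i+1}$. With $F=\operatorname{diag}(f_i)$ and $E=\operatorname{diag}(\varepsilon_i)$ the first set is $\psi'=(F-\lambda P)\psi$. Then $\psi''=\bigl(F'+(F-\lambda P)^2\bigr)\psi$, and the second set becomes $\beta\vartheta\psi=M\psi$ with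
\[
M=F^2-(F-\lambda P)^2+E=-\lambda^2P^2+\lambda(FP+PF)+E .
\]
Multiplying $\psi$ by a scalar function of $z$ replaces $F-\lambda P$ by $U=F-sI-\lambda P$ and leaves $M$ unchanged. The compatibility condition of $\psi'=U\psi$ and $\beta\vartheta\psi=M\psi$ is $M'=\beta\vartheta U+[U,M]$, and it is equivalent to the chain.

\begin{lemma}\label{lem:lax}
Let $F=\operatorname{diag}(f_i)$, $E=\operatorname{diag}(\varepsilon_i)$ and a scalar $s$ be holomorphic functions on a disc, let $\beta\in\mathbb C$, and put $U=F-sI-\lambda P$ and $M=-\lambda^2P^2+\lambda(FP+PF)+E$. Then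
\begin{equation}\label{eq:lax}
M'=-\beta\lambda P+[U,M]
\end{equation}
holds if and only if $E$ is constant and the $f_i$ solve \eqref{eq:chain} with $\alpha_i=\varepsilon_i-\varepsilon_{i+1}-\beta$.
\end{lemma}

\begin{proof}
The scalar $s$ drops out of the commutator. The coefficients of $\lambda^3,\lambda^2,\lambda^1,\lambda^0$ in $[U,M]$ are
\[
[P,P^2]=0,\qquad -[F,P^2]-[P,FP+PF]=0,\qquad F^2P-PF^2+EP-PE,\qquad [F,E]=0 .
\]
So \eqref{eq:lax} is equivalent to $E'=0$ together with $(FP+PF)'=-\beta P+F^2P-PF^2+EP-PE$. All terms of the last equation are supported on the entries $(i,i+1)$, and the $(i,i+1)$ entry reads $(f_i+f_{i+1})'=f_i^2-f_{i+1}^2+\varepsilon_i-\varepsilon_{i+1}-\beta$.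
\end{proof}

\subsection*{The factorization problem}
The initial data of the fixed solution are collected in
\[
F_0=\operatorname{diag}(f_i(0)),\qquad s_0=\tfrac1N\operatorname{tr}F_0,\qquad E_0=\operatorname{diag}(\varepsilon_i),\qquad B_0=F_0P+PF_0,
\]
\[
M_0=-\lambda^2P^2+\lambda B_0+E_0 .
\]
We argue heuristically for a moment. At $\lambda=\infty$ the equation $\beta\vartheta\psi=M_0\psi$ can be reduced formally to diagonal form: there are series $H=I+O(\lambda^{-1})$ and $D=-\lambda^2P^2+O(\lambda)$, the coefficients of $D$ commuting with $P$, such that $\beta\vartheta H=M_0H-HD$. For $\beta=0$ this says that $H$ diagonalizes $M_0$. Let $Y(z,\lambda)$ solve $Y'=UY$, $Y(0,\lambda)=I$; it is entire in $\lambda$, and it carries solutions of the $\lambda$-equation at $0$ to solutions of the $\lambda$-equation at $z$. Since the leading term of $U$ is $-\lambda P$, one expects $YH=\Phi e^{-z\lambda P}$ with $\Phi=I+G_1\lambda^{-1}+\cdots$. In other words, with $\Gamma_z=He^{z\lambda P}$,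
\begin{equation}\label{eq:fact}
Y\,\Gamma_z=\Phi,\qquad Y=\sum_{n\ge0}Y_n\lambda^n,\qquad \Phi=I+\sum_{k\ge1}G_k\lambda^{-k}.
\end{equation}
Differentiating in $z$ gives $\Phi'=U\Phi+\lambda\Phi P$, whose $\lambda^0$-coefficient is $F-sI=PG_1-G_1P$. The trace shows that $s$ must be $\frac1N\operatorname{tr}F=s_0+\frac{\alpha z}{2N}$.

Now read \eqref{eq:fact} as a problem for the unknowns $Y$ and $\Phi$, a Birkhoff factorization problem for $\Gamma_z$. It is linear, its data depend only on $f(0)$, and $z$ enters only through the entire function $e^{z\lambda P}$. One expects a version of Cramer's rule to express $G_1$, and with it $F$, as a quotient of entire functions of $z$.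

\begin{example}\label{ex:rational}
Let all $\alpha_i=0$, so that $\beta=0$ and we may take $E_0=0$, and let $F_0=\eta(e_{11}-e_{22})$, where $\eta\in\mathbb C$ and the $e_{ij}$ are matrix units. Put $J=e_{21}$. Then $J^2=0$, $PJ=e_{11}$, $JP=e_{22}$, $P^2J=e_{N1}$, $JP^2=e_{23}$, and $B_0=\eta(e_{N1}-e_{23})=\eta[P^2,J]$, $B_0J=0$. These relations say that $M_0H=HD$ for
\[
H=I+\eta J\lambda^{-1},\qquad D=-\lambda^2P^2,\qquad H^{-1}=I-\eta J\lambda^{-1}.
\]
The product $Y\Gamma_z$ has at most a simple pole at $\lambda=0$, so $\Phi=I+G_1\lambda^{-1}$, and the requirement is that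
\[
Y=(I+G_1\lambda^{-1})(I-z\lambda P+\cdots)(I-\eta J\lambda^{-1})
\]
contain no negative powers. The coefficients of $\lambda^{-1}$ and $\lambda^{-2}$ give $G_1(I+\eta z\,e_{11})=\eta J$ and $\eta\,G_1J=0$. The first equation is a linear system with determinant $\tau(z)=1+\eta z$ and solution $G_1=\eta J/(1+\eta z)$, which satisfies the second. Thus
\[
F=PG_1-G_1P=\frac{\eta}{1+\eta z}\,(e_{11}-e_{22}),
\]
and indeed $f_1=-f_2=\eta/(1+\eta z)$, $f_3=\dots=f_N=0$ solves the chain. The pole appears where the determinant vanishes.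
\end{example}

The series $H$ is not unique: a right factor $I+\sum_{k\ge1}c_k\lambda^{-k}$ whose coefficients commute with $P$ multiplies $\Gamma_z$ and $\Phi$ on the right by the same factor and changes neither $Y$ nor $PG_1-G_1P$. Lemma~\ref{lem:formal} fixes one normalization; the example uses another.

In general two difficulties arise. The linear system is infinite. And for $\beta\ne0$ the coefficients of $H$ are only bounded by $C^k(k!)^{1/2}$, so we cannot treat $\Gamma_z$ as a function on a circle. What saves the argument is that the coefficients of $e^{z\lambda P}$ are of size $|z|^k/k!$, so that the sums defining the coefficients of $\Gamma_z$ converge for \emph{every} $z$. We work with coefficient sequences throughout. We also reverse the heuristic: we solve \eqref{eq:fact}, show that the result yields a solution of the chain with initial value $f(0)$, and conclude by uniqueness.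

\section{The formal solution at infinity}\label{sec:formal}

Let $|\cdot|$ be the operator norm on $M_N(\mathbb C)$. The matrix $P$ is unitary, and its eigenvalues $p_1,\dots,p_N$ are the $N$-th roots of unity, each simple. Let $\mathcal C$ and $\mathcal O$ be the spaces of matrices that are diagonal, respectively have zero diagonal, in an eigenbasis of $P$. In this basis $\operatorname{ad}P=[P,\cdot\,]$ multiplies the $(a,b)$ entry by $p_a-p_b$, so $\mathcal C$ is the commutant of $P$, a commutative algebra, and $\mathcal O$ is the image of $\operatorname{ad}P$. Also $\mathcal{OC},\mathcal{CO}\subset\mathcal O$. The map $\pi(X)=\frac1N\sum_{k=0}^{N-1}P^kXP^{-k}$ multiplies the $(a,b)$ entry by $\frac1N\sum_k(p_a/p_b)^k=\delta_{ab}$; it is the projection onto $\mathcal C$ along $\mathcal O$, and $|\pi(X)|\le|X|$. Finally, $\operatorname{ad}P^2=[P^2,\cdot\,]$ multiplies the $(a,b)$ entry by $p_a^2-p_b^2$. Since $N$ is odd, $-1$ is not an $N$-th root of unity, so $p_a^2\ne p_b^2$ for $a\neq b$, and $\operatorname{ad}P^2$ is bijective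 on $\mathcal O$. For even $N$ the leading coefficient $-P^2$ of $M_0$ has double eigenvalues, and the recursion below cannot be solved in this way.

Put $\gamma=0$ if $\beta=0$ and $\gamma=\frac12$ otherwise.

\begin{lemma}\label{lem:formal}
There are unique formal series $H=I+\sum_{k\ge1}H_k\lambda^{-k}$ with $H_k\in\mathcal O$ and $D=-\lambda^2P^2+\sum_{j\ge-1}D_j\lambda^{-j}$ with $D_j\in\mathcal C$ such that
\begin{equation}\label{eq:H}
\beta\vartheta H=M_0H-HD .
\end{equation}
Moreover $D_{-1}=2s_0P$. Write $H_0=I$ and $H^{-1}=\sum_{k\ge0}\hat H_k\lambda^{-k}$. There are constants $\rho\ge1$ and $C\geq 1$ with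
\[
|H_k|\le\rho^k(k!)^\gamma,\qquad|\hat H_k|\le\rho^k(k!)^\gamma,\qquad|D_k|\le C^{k+1}(k!)^\gamma\qquad(k\ge0).
\]
\end{lemma}

\begin{proof}
Put $H_{-1}=0$. The $\lambda^2$-coefficient of \eqref{eq:H} holds trivially, and the coefficient of $\lambda^{2-k}$, $k\ge1$, is
\begin{equation}\label{eq:rec}
[P^2,H_k]+D_{k-2}=B_0H_{k-1}+E_0H_{k-2}+\beta(k-2)H_{k-2}-\sum_{m=1}^{k-1}H_mD_{k-2-m}.
\end{equation}
The projection $\pi$ annihilates $[P^2,H_k]$, the products $H_mD_{k-2-m}\in\mathcal{OC}$, and the term $\beta(k-2)H_{k-2}$, which vanishes for $k=1,2$ and lies in $\mathcal O$ for $k\geq3$. Hence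
\begin{equation}\label{eq:Dk}
D_{k-2}=\pi(B_0H_{k-1}+E_0H_{k-2}),
\end{equation}
and the $\mathcal O$-component of \eqref{eq:rec} determines $H_k\in\mathcal O$ uniquely. This proves existence and uniqueness. Conjugation by $P$ permutes the diagonal entries of $F_0$ cyclically, so $\pi(F_0)=s_0I$ and $D_{-1}=\pi(F_0)P+P\pi(F_0)=2s_0P$.

Let $h_k=|H_k|$. By \eqref{eq:rec} and \eqref{eq:Dk} there is a constant $c_1$, depending on $|B_0|$, $|E_0|$ and the norm of the inverse of $\operatorname{ad}P^2$ on $\mathcal O$, such that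
\begin{equation}\label{eq:hk}
h_k\le c_1\Bigl(h_{k-1}+(1+|\beta|k)h_{k-2}+\sum_{m=1}^{k-1}h_m(h_{k-1-m}+h_{k-2-m})\Bigr)\qquad(k\ge1).
\end{equation}
The term $|\beta|kh_{k-2}$ gains a factor $k$ in two steps, which is the source of the exponent $\frac12$. To control the quadratic terms we prove the stronger bound $h_k\le\rho_0^k(k!)^\gamma(k+1)^{-2}$, using $m!\,(n-m)!\le n!$ and
\begin{equation}\label{eq:conv}
\sum_{m=0}^n\frac1{(m+1)^2(n-m+1)^2}\le2\cdot\frac4{(n+2)^2}\cdot\frac{\pi^2}6\le\frac{16}{(n+1)^2},
\end{equation}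
which holds because one of $m+1$ and $n-m+1$ is at least $(n+2)/2$. The bound is true for $k=0$. Assume it below $k$, with $\rho_0\ge1$, and put $b_k=\rho_0^{k-1}(k!)^\gamma(k+1)^{-2}$. From $(k+1)/k\le2$ we get $h_{k-1}\le4b_k$ and, by \eqref{eq:conv}, $\sum_mh_mh_{k-1-m}\le64b_k$. The remaining terms vanish for $k=1$. For $k\ge2$, from $(k+1)/(k-1)\le3$ we get $h_{k-2}\le9b_k$ and $\sum_mh_mh_{k-2-m}\le144b_k$; and if $\beta\ne0$, then $k\,((k-2)!)^{1/2}\le\sqrt2\,(k!)^{1/2}$ gives $|\beta|kh_{k-2}\le9\sqrt2\,|\beta|b_k$. So $h_k\le c_1(221+9\sqrt2\,|\beta|)b_k$, and the induction closes for $\rho_0=\max\bigl(1,c_1(221+9\sqrt2\,|\beta|)\bigr)$.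

Let $\rho=16\rho_0$. The inverse satisfies $\hat H_0=I$ and $\hat H_n=-\sum_{m=1}^nH_m\hat H_{n-m}$. Since $\rho_0^m\rho^{n-m}\le\rho^n/16$ for $m\ge1$, induction with \eqref{eq:conv} gives $|\hat H_n|\le\rho^n(n!)^\gamma(n+1)^{-2}$. Finally \eqref{eq:Dk} gives $|D_k|\le|B_0|\rho^{k+1}((k+1)!)^\gamma+|E_0|\rho^k(k!)^\gamma$, and $k+1\le2^k$.
\end{proof}

The factorization will produce the matrix $PG_1-G_1P$, which has to be diagonal in order to define functions $f_i$. This comes from a symmetry. Let $\omega=e^{2\pi\sqrt{-1}/N}$ and $\Omega=\operatorname{diag}(\omega^1,\dots,\omega^N)$, and for a series $X=\sum_nX_n\lambda^n$ put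
\[
(\sigma X)_n=\omega^n\,\Omega X_n\Omega^{-1}.
\]
The map $\sigma$ multiplies the $(i,j)$ entry of $X_n$ by $\omega^{n+i-j}$. So $\sigma X=X$ if and only if each $X_n$ is supported on the entries with $j-i\equiv n \pmod N$, that is, $X_n$ is a diagonal matrix times $P^n$. In particular $\sigma$ fixes $\lambda P$, the diagonal matrices and $M_0$. It is multiplicative and commutes with $\vartheta$. Since $\Omega P\Omega^{-1}=\omega^{-1}P$, conjugation by $\Omega$ preserves $\mathcal C$ and $\mathcal O$. Hence $(\sigma H,\sigma D)$ satisfies the conditions of Lemma~\ref{lem:formal}, and by uniqueness $\sigma H=H$ and $\sigma D=D$.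

\section{An algebra of two-sided series}\label{sec:algebra}

Two-sided formal series cannot be multiplied in general. We need a class that contains $H^{\pm1}$, $D$ and $e^{\pm z\lambda P}$ and in which products converge. Let $\mathcal G$ be the set of series $X=\sum_{n\in\mathbb Z}X_n\lambda^n$ with $X_n\in M_N(\mathbb C)$ such that for some $C\ge1$
\begin{equation}\label{eq:G}
|X_n|\le\frac{C^{n+1}}{n!},\qquad|X_{-n}|\le C^{n+1}(n!)^{1/2}\qquad(n\ge0).
\end{equation}
We use repeatedly the inequalities $n!\,j!\le(n+j)!\le2^{n+j}n!\,j!$.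

\begin{lemma}\label{lem:algebra}
If $X,X'$ satisfy \eqref{eq:G} with constant $C$, then the series $(XX')_n=\sum_{p+q=n}X_pX'_q$ converge absolutely, and the sums $\sum_{p+q=n}|X_p||X'_q|$ satisfy \eqref{eq:G} with a constant that depends only on $C$. With this product $\mathcal G$ is an associative algebra.
\end{lemma}

\begin{proof}
Let $n\ge0$. In the coefficient of $\lambda^n$, the terms with $p,q\ge0$ contribute at most $(n+1)2^nC^{n+2}/n!$, and the terms with one index $-j<0$ at most
\[
2\sum_{j\ge1}C^{n+2j+2}\frac{(j!)^{1/2}}{(n+j)!}\le\frac{2C^{n+2}}{n!}\sum_{j\ge1}\frac{C^{2j}}{(j!)^{1/2}} .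
\]
In the coefficient of $\lambda^{-n}$, the terms with $p,q\le0$ contribute at most $(n+1)C^{n+2}(n!)^{1/2}$, and the terms with one index $j>0$ at most
\[
2\sum_{j\ge1}C^{n+2j+2}\frac{((n+j)!)^{1/2}}{j!}\le2^{1+n/2}C^{n+2}(n!)^{1/2}\sum_{j\ge1}\frac{(\sqrt2\,C^2)^j}{(j!)^{1/2}} .
\]
This proves the first claim. Applying it twice shows that the triple sums $\sum_{p+q+l=n}|X_p||X'_q||X''_l|$ are finite, so triple products may be summed in any order.
\end{proof}

For $X\in\mathcal G$ let $X_+=\sum_{n\ge0}X_n\lambda^n$ and $X_-=X-X_+$, and let $\mathcal G_+=\{X\in\mathcal G:X=X_+\}$. We record the properties that will be used.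
\begin{itemize}
\item $\mathcal G_+$ is a subalgebra containing the polynomials. Its elements are entire functions of $\lambda$, and their product in $\mathcal G$ is the pointwise product.
\item $\vartheta$ preserves $\mathcal G$, because $n\le2^n$, and it is a derivation, because $n=p+q$ in each term of $(XX')_n$.
\item $\sigma$ preserves the norms $|X_n|$, because $\Omega$ is unitary. It is an automorphism of $\mathcal G$ that commutes with $X\mapsto X_\pm$.
\item For a disc $\Delta$ let $\mathcal G(\Delta)$ be the set of families $X(z)$ with coefficients holomorphic in $\Delta$ that satisfy \eqref{eq:G} with $C$ independent of $z\in\Delta$. The series for a coefficient of a product converges uniformly on $\Delta$, so $\mathcal G(\Delta)$ is an algebra and the series may be differentiated term by term. By Cauchy's estimate $|X_n'(z)|\le\delta^{-1}\sup_\Delta|X_n|$, where $\delta$ is the distance from $z$ to $\partial\Delta$, the derivative $X'(z)=\sum_nX'_n(z)\lambda^n$ lies in $\mathcal G$ for each $z\in\Delta$, and the Leibniz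 rule holds.
\end{itemize}

By Lemma~\ref{lem:formal}, $H$, $H^{-1}$ and $D$ lie in $\mathcal G$, and $e^{\pm z\lambda P}\in\mathcal G(\Delta)$ for every bounded disc $\Delta$. Hence
\[
\Gamma_z=He^{z\lambda P},\qquad\Gamma_z^{-1}=e^{-z\lambda P}H^{-1}
\]
are mutually inverse elements of $\mathcal G(\Delta)$ for every bounded disc; their coefficients are entire in $z$, and they are fixed by $\sigma$. We have $\Gamma_z'=\lambda\Gamma_zP$. Since $D$ commutes with $e^{z\lambda P}$ and $\vartheta e^{z\lambda P}=z\lambda Pe^{z\lambda P}$, equation \eqref{eq:H} gives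
\begin{equation}\label{eq:Gamma}
\beta\vartheta\Gamma_z=M_0\Gamma_z-\Gamma_zD^{(z)},\qquad D^{(z)}=D-\beta z\lambda P=-\lambda^2P^2+2s(z)P\lambda+D_0+\cdots,
\end{equation}
where $s(z)=s_0-\frac{\beta z}2=s_0+\frac{\alpha z}{2N}$.

\section{The operator $K_z$}\label{sec:K}

Problem \eqref{eq:fact} asks for $Y\in\mathcal G_+$ with $(Y\Gamma_z)_+=I$. The map $Y\mapsto(Y\Gamma_z)_+$ is not a small perturbation of the identity, so it has no evident determinant. We therefore look for $Y$ in the form $Y=(R\Gamma_z^{-1})_+$ with $R\in\mathcal G_+$. Then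
\begin{equation}\label{eq:Kid}
\bigl((R\Gamma_z^{-1})_+\Gamma_z\bigr)_+=R-K_zR,\qquad K_zR=\bigl((R\Gamma_z^{-1})_-\Gamma_z\bigr)_+ .
\end{equation}
The operator $K_z$ moves $R$ to negative powers and back. It involves only the negative coefficients of $\Gamma_z^{-1}$ and the positive coefficients of $\Gamma_z$, and the decay of the latter outweighs the growth of the former. Explicitly, for $m,n\ge0$ put
\[
\kappa_{mn}(z)=\sum_{j\ge1}(\Gamma_z^{-1})_{-j-m}(\Gamma_z)_{n+j},\qquad\mu_m(z)=\sum_{j\ge1}(\Gamma_z^{-1})_{-j-m}(\Gamma_z)_{j-1}.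
\]
For $R\in\mathcal G_+$ the absolute convergence of triple products gives
\begin{equation}\label{eq:Kcoef}
(K_zR)_n=\sum_{m\ge0}R_m\kappa_{mn}(z),\qquad\bigl((R\Gamma_z^{-1})_-\Gamma_z\bigr)_{-1}=\sum_{m\ge0}R_m\mu_m(z),
\end{equation}
where the subscript $-1$ denotes the coefficient of $\lambda^{-1}$. For $y,r\ge0$ let
\[
e_\gamma(y)=\sum_{k\ge0}y^k(k!)^{\gamma-1},\qquad\mathcal E(r)=e_\gamma(8\rho r)^3,\qquad w_m=(8\rho)^m(m!)^\gamma .
\]
The function $e_\gamma$ is finite and increasing, because $\gamma<1$.

\begin{lemma}\label{lem:kappa}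
The functions $\kappa_{mn}$ and $\mu_m$ are entire, $\kappa_{mn}(0)=0$, and for $|z|\le r$
\begin{equation}\label{eq:kappa}
\frac{|\kappa_{mn}(z)|}{w_m}\le2^{-m}\,\frac{r^n}{n!}\,\mathcal E(r),\qquad\frac{|\mu_m(z)|}{w_m}\le2^{-m}\,4\rho\,\mathcal E(r).
\end{equation}
\end{lemma}

\begin{proof}
Let $|z|\le r$ and $n\ge0$. Lemma~\ref{lem:formal} gives
\[
|(\Gamma_z)_n|\le\sum_{k\ge0}\rho^k(k!)^\gamma\frac{r^{n+k}}{(n+k)!}\le\frac{r^n}{n!}\,e_\gamma(\rho r),
\]
\[
|(\Gamma_z^{-1})_{-n}|\le\sum_{j\ge0}\frac{r^j}{j!}\rho^{n+j}((n+j)!)^\gamma\le(2\rho)^n(n!)^\gamma e_\gamma(2\rho r).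
\]
Hence the $j$-th term of $\kappa_{mn}$ is at most $e_\gamma(\rho r)e_\gamma(2\rho r)$ times
\[
(2\rho)^{j+m}((j+m)!)^\gamma\frac{r^{n+j}}{(n+j)!}\le(4\rho)^m(m!)^\gamma\frac{r^n}{n!}\cdot(4\rho r)^j(j!)^{\gamma-1},
\]
and the term $j=i+1$ of $\mu_m$ is at most $e_\gamma(\rho r)e_\gamma(2\rho r)$ times
\[
(2\rho)^{i+1+m}((i+1+m)!)^\gamma\frac{r^i}{i!}\le(4\rho)^{m+1}(m!)^\gamma\cdot(8\rho r)^i(i!)^{\gamma-1},
\]
where we used $(i+1)^\gamma\le2^i$. Summation gives \eqref{eq:kappa} and locally uniform convergence. Since $\Gamma_0=H$ has no positive powers of $\lambda$, we have $\kappa_{mn}(0)=0$.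
\end{proof}

The bounds on the blocks $\kappa_{mn}$ grow in $m$ and decay in $n$. The weight $w_m$ absorbs the growth in $m$, and the factor $1/n!$ can afford the weight $w_n$. Let $\mathcal B$ be the Banach space of series $R=\sum_{m\ge0}R_m\lambda^m$ with $\|R\|=\sum_m|R_m|w_m<\infty$. It contains $\mathcal G_+$, because $\gamma<1$. Put
\[
k_{mn}=\kappa_{mn}\,\frac{w_n}{w_m},\qquad q_n(r)=(8\rho r)^n(n!)^{\gamma-1}.
\]
By \eqref{eq:kappa},
\begin{equation}\label{eq:k}
|k_{mn}(z)|\le2^{-m}q_n(r)\,\mathcal E(r)\qquad(|z|\le r),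
\end{equation}
which is summable over $m$ and $n$. The first formula in \eqref{eq:Kcoef} defines $K_z$ on all of $\mathcal B$, and
\[
\|K_zR\|\le\sum_m|R_m|w_m\sum_n|k_{mn}(z)|\le\|R\|\sum_{m,n}|k_{mn}(z)| .
\]
The last double series converges uniformly for $|z|\le1$, so it is continuous there, and it vanishes at $z=0$. Fix $\epsilon\in(0,1)$ such that it is at most $\frac12$ on the disc $\Delta=\{|z|<\epsilon\}$. Then $\|K_z\|\le\frac12$ for $z\in\Delta$.

\begin{example}\label{ex:K}
For the series $H$ of Example~\ref{ex:rational}, the only negative coefficient of $\Gamma_z^{-1}$ is $(\Gamma_z^{-1})_{-1}=-\eta J$. With $J^2=0$ we find $\kappa_{mn}=0$ and $\mu_m=0$ for $m\ge1$, $\kappa_{0n}=-\eta z^{n+1}JP^{n+1}/(n+1)!$, and $\mu_0=-\eta J$. The block matrix $(\delta_{mn}I-k_{mn})$ is block upper triangular, and each of its finite sections has determinant $\det(I+\eta z\,e_{22})=1+\eta z$, the function $\tau$ found before.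
\end{example}

\section{The factorization near $z=0$ and the chain}\label{sec:local}

\begin{proposition}\label{prop:fact}
For $z\in\Delta$ let $R=R(z)=(1-K_z)^{-1}I\in\mathcal B$, $Y=(R\Gamma_z^{-1})_+$ and $\Phi=Y\Gamma_z$. Then $R,Y,\Phi\in\mathcal G(\Delta)$, all three are fixed by $\sigma$, $Y=I$ at $z=0$, and
\begin{equation}\label{eq:Phi}
\Phi=I+\sum_{k\ge1}G_k(z)\lambda^{-k},\qquad G_1=-\sum_{m\ge0}R_m\mu_m .
\end{equation}
\end{proposition}

\begin{proof}
We have $R=\sum_{p\ge0}K_z^pI$ with $\|K_z^pI\|\le2^{-p}$, so $\|R\|\le2$. The coefficients of $K_z^pI$ are holomorphic in $\Delta$ by induction on $p$: in $(K_z^{p+1}I)_n=\sum_m(K_z^pI)_m\kappa_{mn}$ the $m$-th term is at most $2^{-p}|\kappa_{mn}|/w_m$, so the series converges uniformly by \eqref{eq:kappa}. Hence each $R_n$ is holomorphic in $\Delta$. From $R=I+K_zR$ and \eqref{eq:kappa} we get $|R_n|\le2\mathcal E(\epsilon)\epsilon^n/n!$ for $n\ge1$, and $|R_0|\le2$. So $R\in\mathcal G(\Delta)$, and then $Y,\Phi\in\mathcal G(\Delta)$. By \eqref{eq:Kid}, $\Phi_+=R-K_zR=I$.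 Since $\Phi=R-(R\Gamma_z^{-1})_-\Gamma_z$, the formula for $G_1$ follows from \eqref{eq:Kcoef}. At $z=0$ we have $K_0=0$, $R=I$ and $Y=(H^{-1})_+=I$. Finally, $\sigma$ fixes $\Gamma_z^{\pm1}$ and commutes with $X\mapsto X_\pm$, so $\sigma K_zR=K_z\sigma R$ by \eqref{eq:Kid}. Thus $\sigma R\in\mathcal B$ also solves $(1-K_z)\sigma R=I$, whence $\sigma R=R$, $\sigma Y=Y$ and $\sigma\Phi=\Phi$.
\end{proof}

Differential equations for $Y$ are obtained from the uniqueness of the factorization: to show that an element of $\mathcal G_+$ vanishes, we show that its product with $\Gamma_z$ has only negative powers.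

\begin{lemma}\label{lem:inj}
If $z\in\Delta$, $X\in\mathcal G_+$ and $(X\Gamma_z)_+=0$, then $X=0$.
\end{lemma}

\begin{proof}
We first write $X$ in the form $(Q\Gamma_z^{-1})_+$. Put $Q=(XH)_+e^{z\lambda P}\in\mathcal G_+$. Then $Q\Gamma_z^{-1}=(XH)_+H^{-1}=X-(XH)_-H^{-1}$, and the last term has only negative powers; so $(Q\Gamma_z^{-1})_+=X$. By \eqref{eq:Kid}, $0=(X\Gamma_z)_+=Q-K_zQ$. Since $Q\in\mathcal B$ and $\|K_z\|\le\frac12$, we get $Q=0$ and $X=0$.
\end{proof}

\begin{proposition}\label{prop:chain}
Near $z=0$,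
\begin{equation}\label{eq:formula}
\operatorname{diag}(f_1,\dots,f_N)=s(z)I+PG_1(z)-G_1(z)P .
\end{equation}
\end{proposition}

\begin{proof}
\emph{The equation in $z$.} Let $V=PG_1-G_1P$ and $X=Y'+\lambda PY-VY\in\mathcal G_+$. From $\Gamma_z'=\lambda\Gamma_zP$ we get $Y'\Gamma_z=\Phi'-\lambda\Phi P$, so
\[
X\Gamma_z=\Phi'-\lambda\Phi P+\lambda P\Phi-V\Phi .
\]
On the right no power above $\lambda^1$ occurs, the $\lambda^1$-coefficient is $-P+P=0$, and the $\lambda^0$-coefficient is $-G_1P+PG_1-V=0$. By Lemma~\ref{lem:inj},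
\[
Y'=UY,\qquad U=V-\lambda P,\qquad Y|_{z=0}=I .
\]
For fixed $\lambda\in\mathbb C$ this is a linear differential equation in $z$, so $\det Y=\exp\int_0^z\operatorname{tr}U\,d\zeta\ne0$. Hence $Y$ may be canceled from the right in identities between elements of $\mathcal G_+$.

\emph{The equation in $\lambda$.} By the Leibniz rule for $\vartheta$ and \eqref{eq:Gamma},
\[
(\beta\vartheta Y+YM_0)\Gamma_z=\beta\vartheta\Phi-Y\,\beta\vartheta\Gamma_z+YM_0\Gamma_z=\beta\vartheta\Phi+\Phi D^{(z)} .
\]
Choose $M=-\lambda^2P^2+\lambda B+E$ so that $M\Phi-\Phi D^{(z)}$ has only negative powers. The $\lambda^2$-coefficients cancel. The $\lambda^1$-coefficient vanishes for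
\[
B=P^2G_1-G_1P^2+2sP=VP+PV+2sP ,
\]
and the $\lambda^0$-coefficient vanishes for $E=P^2G_2-G_2P^2-BG_1+2sG_1P+D_0$. Both $B$ and $E$ are holomorphic in $\Delta$. Since $\vartheta\Phi$ has only negative powers, Lemma~\ref{lem:inj} applied to $\beta\vartheta Y+YM_0-MY\in\mathcal G_+$ gives
\begin{equation}\label{eq:MY}
MY=\beta\vartheta Y+YM_0 .
\end{equation}
At $z=0$ this says $M=M_0$, that is, $B(0)=B_0$ and $E(0)=E_0$. Differentiating \eqref{eq:MY} in $z$ and using $Y'=UY$,
\[
M'Y+MUY=\beta(\vartheta U)Y+U(\beta\vartheta Y+YM_0)=\beta(\vartheta U)Y+UMY .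
\]
Canceling $Y$ and using $\vartheta U=-\lambda P$, we obtain the Lax equation \eqref{eq:lax}.

\emph{Diagonality.} Since $\sigma\Phi=\Phi$, the matrix $G_1$ is a diagonal matrix times $P^{-1}$, so $PG_1$, $G_1P$ and $V$ are diagonal. Applying $\sigma$ to \eqref{eq:MY} gives $(\sigma M)Y=MY$; hence $\sigma M=M$, and $E$ is diagonal.

\emph{The chain.} Put $\hat F=V+sI=\operatorname{diag}(\hat f_1,\dots,\hat f_N)$. Then $U=\hat F-sI-\lambda P$ and $B=\hat FP+P\hat F$. By Lemma~\ref{lem:lax}, $E$ is constant, hence equal to $E_0$, and the $\hat f_i$ solve \eqref{eq:chain} with the constants $\varepsilon_i-\varepsilon_{i+1}-\beta=\alpha_i$. The $(i,i+1)$ entry of $B(0)=B_0$ is $\hat f_i(0)+\hat f_{i+1}(0)=f_i(0)+f_{i+1}(0)$. Since $N$ is odd, \eqref{eq:normal} gives $\hat f(0)=f(0)$, and uniqueness for $f'=\Xi(f)$ gives $\hat f=f$ near $0$.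
\end{proof}

\section{Continuation to the plane and growth}\label{sec:global}

For large $z$ the Neumann series for $(1-K_z)^{-1}$ is not available. We replace it by Cramer's rule for finite sections of $1-K_z$, whose minors are entire in $z$, and bound these minors uniformly in the size of the section. We use Montel's theorem: a sequence of entire functions that is uniformly bounded on each disc has a subsequence that converges uniformly on each disc to an entire function. Put
\[
\Pi(r)=\prod_{n\ge0}\bigl(1+2N\,\mathcal E(r)\,q_n(r)\bigr)^N ,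
\]
which is finite because $\sum_nq_n(r)=e_\gamma(8\rho r)$.

\begin{proposition}\label{prop:tau}
There are an entire function $\tau$ with $\tau(0)=1$ and an entire matrix function $\mathcal N$ such that $\tau G_1=\mathcal N$ on $\Delta$ and, for all $r>0$ and $|z|\le r$,
\[
|\tau(z)|\le\Pi(r),\qquad|\mathcal N(z)|\le8\rho N\,\mathcal E(r)\,\Pi(r).
\]
\end{proposition}

\begin{proof}
The map $R\mapsto\tilde R=(w_0R_0,w_1R_1,\dots)$ identifies $\mathcal B$ with the space of block rows with norm $\sum_m|\tilde R_m|$, and $K_z$ with right multiplication by the block matrix $k=(k_{mn})$. So the series $R$ of Proposition~\ref{prop:fact} satisfies $\tilde R(1-k)=\mathbf e$, where $\mathbf e=(I,0,0,\dots)$. Let $k^{(\ell)}=(k_{mn})_{0\le m,n\le\ell}$, a square matrix of size $N(\ell+1)$ with entire entries, let $\tau_\ell=\det(1-k^{(\ell)})$, and let $(\Theta^{(\ell)}_0,\dots,\Theta^{(\ell)}_\ell)$ be the first block row of the adjugate matrix of $1-k^{(\ell)}$. Put $\Theta^{(\ell)}_m=0$ for $m>\ell$. The entries of $\Theta^{(\ell)}_m$,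 $m\le\ell$, are, up to sign, minors of $1-k^{(\ell)}$ obtained by deleting one row and one column.

\emph{Bounds.} For a square matrix, $|\det(a_{ij})|\le\prod_j\sum_i|a_{ij}|$, since the expanded product contains the absolute value of every term of the determinant. By \eqref{eq:k}, for $|z|\le r$ the sum of the absolute values in a scalar column of the $n$-th block column of $1-k^{(\ell)}$ is at most $1+\sum_mN|k_{mn}|\le1+2N\mathcal E(r)q_n(r)$. Deleting a row does not increase these sums, and deleting a column removes a factor that is at least $1$. So $\tau_\ell$ and all entries of all $\Theta^{(\ell)}_m$ are bounded by $\Pi(r)$ on $|z|\le r$. By Montel's theorem and a diagonal argument there is a sequence $\ell\to\infty$ along which $\tau_\ell\to\tau$ and $\Theta^{(\ell)}_m\to\Theta_m$ for every $m$, with entire limits that obey the same bounds; in particular $|\Theta_m|\le N\Pi(r)$. Since $k^{(\ell)}(0)=0$, we have $\tau_\ell(0)=1$ and $\tau(0)=1$.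

\emph{Identification on $\Delta$.} Let $z\in\Delta$ and pad $k^{(\ell)}$ by zeros. As operators on block rows, $k$ and $k^{(\ell)}$ have norm at most $\frac12$, and $\|k-k^{(\ell)}\|\le\sum_{\max(m,n)>\ell}|k_{mn}|\to0$. Let $\tilde R^{(\ell)}=\mathbf e(1-k^{(\ell)})^{-1}$. Its Neumann series shows that its blocks with $m>\ell$ vanish and that the others form the first block row of the inverse of the finite matrix. Cramer's rule gives $\Theta^{(\ell)}_m=\tau_\ell\tilde R^{(\ell)}_m$. From $(\tilde R-\tilde R^{(\ell)})(1-k^{(\ell)})=\tilde R(k-k^{(\ell)})$ we get $\|\tilde R-\tilde R^{(\ell)}\|\le4\|k-k^{(\ell)}\|\to0$. In the limit, $\Theta_m=\tau w_mR_m$ on $\Delta$.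

\emph{The numerator.} Put $\mathcal N=-\sum_{m\ge0}w_m^{-1}\Theta_m\mu_m$. By \eqref{eq:kappa} the $m$-th term is at most $2^{-m}\,4\rho N\,\mathcal E(r)\Pi(r)$ for $|z|\le r$. So $\mathcal N$ is entire and satisfies the stated bound, and $\mathcal N=\tau G_1$ on $\Delta$ by \eqref{eq:Phi}.
\end{proof}

The function $\tau$ plays the role of $\det(1-K_z)$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Propositions~\ref{prop:chain} and~\ref{prop:tau}, near $z=0$
\begin{equation}\label{eq:final}
\operatorname{diag}(f_1,\dots,f_N)=s(z)I+\frac{P\mathcal N(z)-\mathcal N(z)P}{\tau(z)} .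
\end{equation}
The right side is meromorphic on $\mathbb C$, because $\tau\not\equiv0$. Its diagonal entries extend the $f_i$, and by the identity theorem the extensions solve \eqref{eq:chain} on $\mathbb C$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:growth}]
\emph{Upper bounds.} The inequality $\log(1+y)\le y$ would give $\log\Pi(r)\le2N^2\mathcal E(r)e_\gamma(8\rho r)$, which is far too weak. Instead we count: about $r^p$ factors of $\Pi(r)$ are large, and each has logarithm $O(r^p)$, where $p=1/(1-\gamma)$. Thus $p=2$ if $\alpha\neq0$ and $p=1$ if $\alpha=0$.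

We have $e_0(y)=e^y$, and the Cauchy--Schwarz inequality gives
\[
e_{1/2}(y)=\sum_j\frac{(\sqrt2\,y)^j}{(j!)^{1/2}}\,2^{-j/2}\le\sqrt2\,e^{y^2}.
\]
So $\mathcal E(r)\le e^{C_1(1+r^p)}$ for some $C_1$. With $t=(8\rho r)^p$ we have $q_n(r)=(t^n/n!)^{1/p}$. Hence $q_n\le e^{t/p}$ for all $n$, and $n!\ge(n/e)^n$ gives $q_n\le(et/n)^{n/p}\le e^{-2n}$ for $n\ge e^{1+2p}t$, $n\ge1$. Therefore there are constants $C_2,C_3$ such that $\mathcal E(r)q_n(r)\le e^{-n}$ for $n\ge C_2(1+r^p)$ and $\log(1+2N\mathcal E(r)q_n(r))\le C_3(1+r^p)$ for all $n$. It follows that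
\[
\log\Pi(r)\le N\bigl(C_2(1+r^p)+1\bigr)C_3(1+r^p)+N\sum_{n\ge0}\log(1+2Ne^{-n})=O(1+r^{2p}).
\]
By Proposition~\ref{prop:tau} and \eqref{eq:final}, $\tau$ and $\tau f_i=s\tau+(P\mathcal N-\mathcal NP)_{ii}$ are $O(e^{C|z|^{2p}})$. Such a bound survives the translation of $z$ made in Section~\ref{sec:lax}. For the characteristic we use three standard facts: $T(r,gh)\le T(r,g)+T(r,h)$ for $r\ge1$; $T(r,1/g)=T(r,g)+O(1)$ for $g\not\equiv0$ (Jensen's formula); and $T(r,g)\le\log^+\max_{|z|=r}|g|$ for entire $g$. They give $T(r,f_i)\le T(r,\tau f_i)+T(r,\tau)+O(1)=O(r^{2p})$.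

\emph{Sharpness for $\alpha=0$.} Let $\zeta$ and $\wp=-\zeta'$ be the Weierstrass functions of a lattice $\Lambda$. Recall that $\wp$ is even and elliptic, that $\zeta$ is odd with $\zeta(a)=a^{-1}+O(a^3)$ as $a\to0$, and that $\zeta$ changes by a constant under translation by a period. For $a+b+c=0$,
\begin{equation}\label{eq:zeta}
(\zeta(a)+\zeta(b)+\zeta(c))^2=\wp(a)+\wp(b)+\wp(c).
\end{equation}
Indeed, fix $c\notin\Lambda$. With $b=-a-c$ both sides are elliptic in $a$, with poles only at $a\equiv0$ and $b\equiv0$. As $a\to0$ we have $\zeta(b)+\zeta(c)=\wp(c)a+O(a^2)$, so both sides equal $a^{-2}+2\wp(c)+O(a)$; the same holds with $a$ and $b$ exchanged. The difference is an elliptic function without poles that has a zero, hence it vanishes identically.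

Choose $z_1,\dots,z_N$, with indices modulo $N$, such that $z_{i+1}-z_i\notin\Lambda$ for all $i$, and let
\[
f_i=\zeta(z-z_{i+1})-\zeta(z-z_i)+\zeta(z_{i+1}-z_i).
\]
Applying \eqref{eq:zeta} with $a=z-z_{i+1}$, $b=z_i-z$, $c=z_{i+1}-z_i$, and using $f_i'=\wp(z-z_i)-\wp(z-z_{i+1})$, we get
\[
f_i^2+f_i'=2\wp(z-z_i)+\wp(z_{i+1}-z_i),\qquad f_i^2-f_i'=2\wp(z-z_{i+1})+\wp(z_{i+1}-z_i).
\]
Hence $f_{i+1}^2+f_{i+1}'=f_i^2-f_i'+\alpha_i$ with $\alpha_i=\wp(z_{i+2}-z_{i+1})-\wp(z_{i+1}-z_i)$, and $\alpha=0$. The function $f_i$ has a pole at every point of $z_i+\Lambda$, so $n(t)\ge c't^2$ for large $t$ with some $c'>0$, and the counting term of $T$ gives $T(r,f_i)\ge cr^2$.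
\end{proof}

\section{Poles and residues}\label{sec:poles}

\begin{proof}[Proof of Theorem~\ref{thm:poles}]
\emph{Poles are simple.} Suppose that some $f_i$ has a pole at $z_0$. Let $q\ge1$ be the largest order of a pole of the $f_i$ at $z_0$, and let $a_i$ be the coefficient of $(z-z_0)^{-q}$ in $f_i$. If $q\ge2$, then $2q>q+1$, and the coefficient of $(z-z_0)^{-2q}$ in \eqref{eq:chain} gives $a_i^2=a_{i+1}^2$ for all $i$. So $a_i=\pm a$ with $a\ne0$. By \eqref{eq:sum}, $\sum_ia_i=0$, which is impossible for an odd number of terms $\pm a$. Hence $q=1$.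

\emph{Residues are integers.} Let $r_i$ be the residue of $f_i$ at an arbitrary point $z_0$. The coefficient of $(z-z_0)^{-2}$ in \eqref{eq:chain} gives $-(r_i+r_{i+1})=r_i^2-r_{i+1}^2$, that is,
\begin{equation}\label{eq:res}
r_{i+1}(r_{i+1}-1)=r_i(r_i+1).
\end{equation}
With $\nu_i=r_i-\frac12$ this is $\nu_{i+1}=\pm(\nu_i+1)$. Going once around the cycle gives $\nu_1=\pm\nu_1+k$, where $k$ is a sum of $N$ terms $\pm1$ and hence odd. The sign $+$ would force $k=0$. So $2\nu_1=k$ is odd and $r_1\in\mathbb Z$. Starting the cycle at $i$ gives $r_i\in\mathbb Z$.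

\emph{From residues to paths.} Put $n_i=|\nu_i|-\frac12\in\mathbb Z_{\ge0}$; by \eqref{eq:res}, $n_{i+1}=|\nu_i+1|-\frac12$. If $\nu_i>0$, then $r_i=n_i+1$ and $n_{i+1}=n_i+1$. If $\nu_i<0$, then $r_i=-n_i$, and $n_{i+1}=n_i-1$ for $n_i\ge1$, while $n_{i+1}=0$ for $n_i=0$. So $(n_i)$ is an admissible path with residue vector $(r_i)$. A closed path has as many steps up as steps down, so for odd $N$ it has a step $0$ and visits height $0$. At most $2g$ steps remain, at most $g$ of them go up, and therefore $n_i\le g$ for all $i$. Since $r_i=n_{i+1}$ for a step up and $|r_i|=n_i$ otherwise, $|r_i|\le g$.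

\emph{From paths to solutions.} Let $(r_i)$ be the residue vector of an admissible path $(n_i)$. In each of the three cases of \eqref{eq:rule},
\begin{equation}\label{eq:nn}
r_i(r_i-1)=n_i(n_i+1),\qquad r_i(r_i+1)=n_{i+1}(n_{i+1}+1):
\end{equation}
for a step up from height $n$ the two values are $n(n+1)$ and $(n+1)(n+2)$, for a step down from height $n$ they are $n(n+1)$ and $(n-1)n$, and for a step $0$ both vanish. So \eqref{eq:res} holds. For $b\in\mathbb C$ put $f_i=r_i/z+bz$ and $\alpha_i=2b(1-r_i+r_{i+1})$. Then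
\[
f_i^2-f_{i+1}^2+\alpha_i=\frac{r_i^2-r_{i+1}^2}{z^2}+2b(r_i-r_{i+1})+\alpha_i=-\frac{r_i+r_{i+1}}{z^2}+2b=(f_i+f_{i+1})' .
\]
This solution has residues $r_i$ at $0$, and $\alpha=2bN$ takes every value. The vector $(1,\dots,g,-g,\dots,-1,0)$ belongs to the path $0,1,\dots,g,g-1,\dots,1,0,0$.
\end{proof}

The height $n_i$ has a direct meaning: by \eqref{eq:nn}, the potential $u_i=f_i^2+f_i'$ of $L_i$ has the form $n_i(n_i+1)(z-z_0)^{-2}+O((z-z_0)^{-1})$ near $z_0$. For $N=3$ the residue vectors are $(0,0,0)$ and the cyclic shifts of $(1,-1,0)$. For $N=5$ they are the zero vector and the cyclic shifts of $(1,-1,0,0,0)$, of $(1,-1,1,-1,0)$ and of $(1,2,-2,-1,0)$, according to whether the path has no step up, one step up, or two steps up with maximal height $1$ or $2$.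

\section{Even period}\label{sec:even}

\begin{proof}[Proof of Theorem~\ref{thm:even}]
For even $N$ and $\alpha_1=\dots=\alpha_N=0$ take $f_i=(-1)^ih$, where $h$ is a branch of $\sqrt z$ near $z=1$; both sides of every equation vanish. A meromorphic extension $g$ of $h$ would satisfy $g^2=z$ on $\mathbb C$, which is impossible because $z$ has a zero of odd order at $0$.

For $\alpha\ne0$ let first $N=4$. If $f_2=-f_1$ and $\alpha_1=\alpha_2=0$, then the first equation is empty and the second says $f_1^2+f_1'=f_3^2+f_3'$, so that $f_1$ and $f_3$ factorize the same operator. We choose $f_3$ and $f_4$ rational, with $f_3$ having the residue $\frac14$ at $0$, and let $f_1=f_3+q$ be another solution of this Riccati equation. Take $(\alpha_1,\alpha_2,\alpha_3,\alpha_4)=(0,0,\frac12,\frac32)$, so $\alpha=2$. With principal branches on the plane slit along the negative axis, let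
\[
\mathcal I(z)=\int_0^zt^{-1/2}e^{-t^2/2}\,dt,\qquad q=\frac{z^{-1/2}e^{-z^2/2}}{1+\mathcal I(z)},
\]
\[
f_3=\frac z2+\frac1{4z},\qquad f_4=\frac z2-\frac1{4z},\qquad f_1=f_3+q,\qquad f_2=-f_1 .
\]
Termwise integration gives $\mathcal I(z)=z^{1/2}h(z)$ with $h$ entire, so $q$ is analytic on a small slit disc around $0$ and $q=z^{-1/2}(1+o(1))$ as $z\to0$. The numerator of $q$ is $\mathcal I'$ and has logarithmic derivative $-\frac1{2z}-z=-2f_3$, so $q'=-2f_3q-q^2$. Also $f_3+f_4=z$ and $f_3^2-f_4^2=z\cdot\frac1{2z}=\frac12$. The four equations hold: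
\begin{itemize}
\item $i=1$: both sides are $0$;
\item $i=2$: $(f_2+f_3)'=-q'=2f_3q+q^2=f_2^2-f_3^2$;
\item $i=3$: $(f_3+f_4)'=1=f_3^2-f_4^2+\frac12$;
\item $i=4$: $(f_4+f_1)'=1+q'=-\frac12-2f_3q-q^2+\frac32=f_4^2-f_1^2+\frac32$.
\end{itemize}
If the germ of $f_1$ at a point of the slit disc extended to a meromorphic function on $\mathbb C$, then by the identity theorem $q$ would agree on the slit disc with a function meromorphic at $0$. Such a function behaves like $cz^m$ with an integer $m$, which contradicts $q=z^{-1/2}(1+o(1))$.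

Finally, a solution of period $N$ yields a solution of period $N+2$ with the same $\alpha$ and the same $f_1,\dots,f_N$: put $f_{N+1}=-f_N$, $f_{N+2}=f_N$, keep $\alpha_1,\dots,\alpha_{N-1}$, and take $0$, $0$ and the old $\alpha_N$ as the last three constants. Equations $N$ and $N+1$ read $0=0$, and equation $N+2$ is the old equation $N$. This gives examples with $\alpha=2$ for every even $N\ge4$.
\end{proof}

\begin{remark}
The restriction $N\ge4$ in the second statement is necessary. For $N=2$ and $\alpha\ne0$, the sum and the difference of the two equations give $f_1+f_2=\frac\alpha2z+c$ and $(f_1+f_2)(f_1-f_2)=\frac12(\alpha_2-\alpha_1)$, so every solution is rational.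
\end{remark}

\begin{thebibliography}{1}
\bibitem{MF} \emph{Monodromy-free Schr\"odinger operators}, \texttt{http://www.newton.ac.uk/files/seminar/20060922153016301-150270.pdf}.
\end{thebibliography}
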